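# Visual boundaries of the right-angled torus complex under change of side lengths

## 1. The theorem and the objects in it

**Main Theorem.** Let $G=\langle a,b,c,d\mid [a,b]=[b,c]=[c,d]=1\rangle$. For positive reals $l=(l_a,l_b,l_c,l_d)$ let $K_l$ be the complex with one vertex, four edge-loops $a,b,c,d$ of lengths $l_a,l_b,l_c,l_d$, and three Euclidean rectangles, of sizes $l_a\times l_b$, $l_b\times l_c$, $l_c\times l_d$, attached along the relators $[a,b],[b,c],[c,d]$. Let $X_l$ be its universal cover with its CAT(0) metric, on which $G$ acts by deck transformations, and let $\partial_\infty X_l$ be its visual boundary with the cone topology.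

**Theorem A.** For any two length assignments $l,l'$ the spaces $\partial_\infty X_l$ and $\partial_\infty X_{l'}$ are homeomorphic.

**Theorem B.** There is a $G$-equivariant homeomorphism $\partial_\infty X_l\to\partial_\infty X_{l'}$ if and only if $l_a/l_c=l'_a/l'_c$ and $l_b/l_d=l'_b/l'_d$.

**Consequence.** Let $X=X_{(1,1,1,1)}$. No $G$-equivariant homeomorphism $\partial_\infty X\to\partial_\infty X_l$ exists exactly when $l_a\neq l_c$ or $l_b\ne l_d$. For every such $l$ the spaces $\partial_\infty X$ and $\partial_\infty X_l$ are nevertheless homeomorphic; there is no dependence on $l$.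

The problem comes from "Boundary of CAT(0) Groups With Right Angles" (https://www.math.toronto.edu/yqing/PhDthesis.pdf). There $X$ is the universal cover of the Croke–Kleiner torus complex with gluing angle $\pi/2$: three flat tori $T_1,T_2,T_3$ with fundamental groups $\langle a,b\rangle,\langle b,c\rangle,\langle c,d\rangle$, where $T_1$ and $T_3$ are glued to the middle torus $T_2$ along the loops $b$ and $c$, which meet in one point of $T_2$ at a right angle. One keeps the angle and changes the lengths of the four loops. All the $X_l$ are quasi-isometric, since $G$ acts geometrically on each. Question 1 asks whether $\partial_\infty X$ and $\partial_\infty X_l$ are $G$-equivariantly homeomorphic: $f(g\xi)=gf(\xi)$ for the two given actions, with no twisting by automorphisms of $G$. Question 3 asks, when the answer is negative, whether they are at least homeomorphic. Theorem B answers the first question and Theorem A the second.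

**Conventions.** For a closed convex $Y\subset X_l$ we write $\partial Y$ for its visual boundary, and $\partial T$ for the space of ends of a tree $T$. A point of $\partial X_l$ is a class of asymptotic unit speed rays. Once a base point is fixed, each class contains exactly one ray from it, and the cone topology is uniform convergence of these rays on compact sets.

We use the following standard facts (Bridson–Haefliger, *Metric spaces of non-positive curvature*), for a proper CAT(0) space $X$.

1. A simply connected complex built from finitely many shapes of rectangles is CAT(0) if no vertex link contains an injective loop of length $<2\pi$. Two segments issuing from a vertex in link directions $p,q$ make the angle $\min(\pi,d(p,q))$, and they form a local geodesic if and only if $d(p,q)\ge\pi$.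
2. Local geodesics are geodesics. Closed connected locally convex subsets are convex. Angles satisfy the triangle inequality.
3. The cone topology does not depend on the base point, and $\partial X$ is compact and metrizable.
4. If $Y$ is closed and convex, then $\partial Y$ is closed in $\partial X$, and a ray from a point of $Y$ to a point of $\partial Y$ stays in $Y$.

**Example (the boundary of tree times line).** Let $T$ be a locally finite tree without leaves and orient $\mathbb R$. A unit speed ray of $T\times\mathbb R$ has a tree part of constant speed $P\ge0$ and a height of constant velocity $Z$. If $P>0$ it determines an end $\eta\in\partial T$ and a *signed slope* $\sigma=Z/P\in\mathbb R$; we write the point as $(\eta,\sigma)$. If $P=0$ it is one of the two *poles*. So $\partial(T\times\mathbb R)$ is the join of $\partial T$ with the two poles, that is, the quotient of $\partial T\times[-\infty,\infty]$ which collapses $\partial T\times\{\pm\infty\}$ to the poles. The points $(\eta,0)$ are called *equatorial*. The *unsigned slope* is $|\sigma|$.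

**The link.** The vertex link of $X_l$ has vertices $a^\pm,c^\pm$ (*type 1*) and $b^\pm,d^\pm$ (*type 2*), and edges $a^\pm b^\pm$, $b^\pm c^\pm$, $c^\pm d^\pm$ (all signs), each of length $\pi/2$. Each of these edges comes from exactly one corner of one rectangle, so there are no double edges. The graph is bipartite, so it has no cycle with fewer than $4$ edges, and every injective loop has length at least $2\pi$. Hence $X_l$ is CAT(0).

## 2. Length changes that are harmless

If $l=(\lambda,\lambda,\lambda,\lambda)$, then $X_l$ is $X$ with its metric multiplied by $\lambda$, and the identity induces an equivariant homeomorphism. The next case has two parameters. Every rectangle has one pair of sides of type 1 (an $a$ or a $c$) and one pair of type 2, so we may stretch the two directions independently.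

**Lemma 1.** Let $\tilde l=(\lambda_1l_a,\lambda_2l_b,\lambda_1l_c,\lambda_2l_d)$. The cellwise affine $G$-map $\Theta:X_l\to X_{\tilde l}$ sends geodesics to geodesics up to reparametrization, and it induces a $G$-equivariant homeomorphism of boundaries.

*Proof.* **Step 1: local geodesics.** The aim is to see that $\Theta$ preserves the condition of being a local geodesic. Inside a rectangle $\Theta$ is linear. The rectangles adjacent to a given edge all have their other side of the same type, so on the union of two of them, unfolded in the plane, $\Theta$ is again linear. Thus straightness inside rectangles and across open edges is preserved.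

At a vertex, a path with directions $p,q$ is locally geodesic if and only if $d(p,q)\ge\pi$. On a link edge let $\theta\in[0,\pi/2]$ be the distance from the type 1 endpoint. Then $\tan\theta$ is the ratio of type 2 speed to type 1 speed, so $\Theta$ acts by $\theta\mapsto\varphi(\theta)$ with $\tan\varphi(\theta)=\frac{\lambda_2}{\lambda_1}\tan\theta$, an increasing homeomorphism of $[0,\pi/2]$. Now $d(p,q)<\pi$ holds if and only if $p,q$ lie in a common edge, or there are edges $e\ni p$, $e'\ni q$ with endpoints $P,Q$ at combinatorial distance $n$ such that $|pP|+n\pi/2+|qQ|<\pi$. For $n=0$ this fails only if $|pP|=|qQ|=\pi/2$, and $\varphi$ fixes $0$ and $\pi/2$. For $n=1$ the endpoints have different types; if $P$ is of type 1 and $Q$ of type 2, the condition reads $\theta_p+(\pi/2-\theta_q)<\pi/2$, i.e. $\theta_p<\theta_q$, which is invariant because $\varphi$ is increasing. For $n\ge2$ it is impossible. So all conditions are $\varphi$-invariant.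

**Step 2: the boundary.** Here we pass from geodesics to $\partial$. $\Theta$ is a bi-Lipschitz bijection and its inverse is of the same kind. So it maps rays to rays up to reparametrization and preserves asymptoticity in both directions: it induces an equivariant bijection of boundaries. For continuity let rays $\gamma_n\to\gamma$ start at $x_0$, and let $\tilde\gamma_n,\tilde\gamma$ be the unit speed rays tracing $\Theta\gamma_n,\Theta\gamma$. For each $t$, $\tilde\gamma_n$ passes through $\Theta\gamma_n(t)$, which tends to $\Theta\gamma(t)$, at time $d(\Theta x_0,\Theta\gamma_n(t))\to d(\Theta x_0,\Theta\gamma(t))$. So every subsequential limit of $(\tilde\gamma_n)$ passes through all points $\Theta\gamma(t)$ and equals $\tilde\gamma$; hence $\tilde\gamma_n\to\tilde\gamma$. The same holds for $\Theta^{-1}$. $\square$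

If $l_a/l_c=l_a'/l_c'$ and $l_b/l_d=l'_b/l'_d$, then $l'$ has the form $\tilde l$, so the "if" half of Theorem B is proved.

**Example (one block).** Forget $d$. The complex $T_1\cup T_2$ is (wedge of the circles $a$ and $c$)$\,\times\,$(circle $b$). Its universal cover is $T_{ac}\times\mathbb R_b$, with $T_{ac}$ the Cayley tree of the free group $F(a,c)$, with edge lengths $l_a,l_c$. The ends of $T_{ac}$ do not depend on the lengths. On the boundary $b$ acts trivially, and $a,c$ move ends and keep signed slopes. So $(\eta,\sigma)\mapsto(\eta,\sigma)$ is an equivariant homeomorphism between the boundaries for any two choices of lengths. A single block therefore does not see the lengths; what happens in $X_l$ is due to the way blocks fit together.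

## 3. Walls, blocks and half-spaces

Write $X=X_l$. *Walls* are the components of the preimage of $T_2$. *Blocks* of type 1 and 2 are the components of the preimages of $T_1\cup T_2$ and of $T_2\cup T_3$.

**Convexity.** In the link, the subgraphs belonging to a wall, a type 1 block and a type 2 block are the full subgraphs on $\{b^\pm,c^\pm\}$, $\{a^\pm,b^\pm,c^\pm\}$, $\{b^\pm,c^\pm,d^\pm\}$. An excursion of a path outside a full subgraph leaves at a vertex and returns at a vertex, and uses at least two edges, so it has length at least $\pi$. Hence these subgraphs contain every link geodesic of length $<\pi$ between their points. A geodesic between two points near a vertex either passes through the vertex or follows such a link geodesic. At interior points of edges the link is a union of arcs of length $\pi$ joining two points, and the same remark applies. So walls and blocks are locally convex, hence convex, hence simply connected, hence the universal covers of $T_2$, $T_1\cup T_2$, $T_2\cup T_3$.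

Therefore a wall is a plane $\mathbb R_b\times\mathbb R_c$, a type 1 block is $T_{ac}\times\mathbb R_b$, and a type 2 block is $T_{bd}\times\mathbb R_c$, with Cayley trees of free groups. In a type 1 (type 2) block the walls are the sets $M\times\mathbb R$ with $M$ a $c$-line (a $b$-line) of the tree. We call these $M$ *lines*. Each vertex of the tree lies on exactly one line, so distinct lines are disjoint, and they share no end. Note that a wall $M\times\mathbb R_C$ of a block $C$ is also a wall of a block $D$ of the other type, and there the roles are exchanged: $\mathbb R_C$ is a line of $T_D$, and $M$ is the fibre $\mathbb R_D$.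

**The tree of blocks.** Fix a vertex $x_0$. The type 1 block through $x_0$ has vertices $\langle a,b,c\rangle x_0$, the type 2 block $\langle b,c,d\rangle x_0$, the wall $\langle b,c\rangle x_0$. So blocks correspond to cosets of $\langle a,b,c\rangle$ and $\langle b,c,d\rangle$, walls to cosets of $\langle b,c\rangle$, and inclusion to inclusion. This is the Bass–Serre tree of $G=\langle a,b,c\rangle*_{\langle b,c\rangle}\langle b,c,d\rangle$: blocks are its vertices and walls its edges. Each wall lies in exactly two blocks, one of each type. Distinct walls are disjoint. A point on no wall lies in exactly one block.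

**Half-spaces.** Remove an edge $W$ of this tree and let $H,H^-$ be the unions of the blocks on the two sides: closed subcomplexes with $H\cup H^-=X$. A point in both lies in two blocks, hence on a wall whose two blocks are separated by $W$, so this wall is $W$; thus $H\cap H^-=W$. Each half is convex: on a geodesic that leaves $H$ and re-enters, the two crossing points lie in $H\cap H^-=W$, and $W$ is convex.

$$\partial H\cap\partial H^-=\partial W,\qquad \partial H\cup\partial H^-=\partial X. \tag{3.1}$$

For the first equality take the ray from a point of $W$: it stays in $H$ and in $H^-$. For the second, and for later use: the ray from a point $p\in H^-$ to $\xi$ either stays in $H^-$, and then $\xi\in\partial H^-$; or it enters $X\setminus H^-\subset H$ at some time and never returns, by convexity, so $\xi\in\partial H$. In the second case $\xi\notin\partial H^-$, since otherwise the ray would stay in $H^-$. So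

$$\xi\notin\partial H^-\iff\text{the ray from } p\in H^-\text{ to }\xi\text{ leaves }H^-. \tag{3.2}$$

If $V\neq V'$ are walls of one block $D$, say $M\times\mathbb R_D$ and $M'\times\mathbb R_D$, then $M,M'$ share no end, so
$$\partial V\cap\partial V'=\{\text{the two poles of }D\}.\tag{3.3}$$
The poles of $D$ are the ends of $\mathbb R_D$. If $V$ is a wall of $D$ and $D_2$ the other block containing $V$, then $\mathbb R_D$ is a line of $T_{D_2}$; so the poles of $D$ are equatorial in $D_2$, and in particular they are not poles of $D_2$.

## 4. Equivariance detects the two ratios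

We prove "only if" in Theorem B. Let $f:\partial X_l\to\partial X_{l'}$ be an equivariant homeomorphism and suppose one of the ratios differs. The automorphism $(a,b,c,d)\mapsto(d,c,b,a)$ of $G$ carries $X_l$ to $X_{(l_d,l_c,l_b,l_a)}$ and $f$ to an equivariant map for the reversed lengths, so we may assume $l_a/l_c\ne l'_a/l'_c$. Let $B,D$ be the type 1 and type 2 blocks containing $x_0$, with stabilizers $\langle a,b,c\rangle$ and $\langle b,c,d\rangle$.

**Step 1: $f$ preserves $\{b^{\infty},b^{-\infty}\}$.** For this we show that the points of $\partial X_l$ fixed by $\langle a,b,c\rangle$ are exactly the poles $b^{\pm\infty}$ of $B$. The poles are fixed. Let $\xi\notin\partial B$ be fixed. A ray from a point of $B$ to $\xi$ leaves $B$ and never returns, so it passes through a wall $V$ of $B$ into the half-space $H_V$ beyond $V$. By (3.2) $\xi\notin\partial H_V^-$. For another wall $V'$ of $B$ we have $H_V\subset H_{V'}^-$, so $\xi\in\partial H_{V'}^-$, and no ray from $B$ to $\xi$ leaves through $V'$. So $V$ is determined by $\xi$, and $\langle a,b,c\rangle$ preserves $V$. Then $F(a,c)$ preserves a $c$-line of $T_{ac}$.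 This is impossible, since the stabilizer of a $c$-line in $F(a,c)$ is cyclic. Finally a fixed non-pole of $\partial B$ would give an end of $T_{ac}$ fixed by $F(a,c)$; but $a$ fixes only $a^{\pm\infty}$ and $c$ only $c^{\pm\infty}$. The same description holds in $X_{l'}$, so $f$ maps $\{b^{\pm\infty}\}$ to itself.

**Step 2: $f(d^\infty)=d^\infty$.** This gives us a point outside $\partial B$ whose image we know. In $D=T_{bd}\times\mathbb R_c$ the points $d^nb^{\infty}$ and $d^nb^{-\infty}$ are equatorial, and their ends in $T_{bd}$ converge to the end $d^\infty$. So both sequences converge to $d^\infty$, in either metric, and $f(d^\infty)=\lim d^nf(b^\infty)=d^\infty$.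

**Step 3: rays through prescribed vertices.** We want to know the ray to a translate of $d^\infty$. Let $g=vb^k$ with $k\ge1$ and $v\in F(a,c)$ a reduced word with last letter $a$. In $B=T_{ac}\times\mathbb R_b$ we have $gx_0=(v,kl_b)$, and $[gx_0,x_0]$ starts at $gx_0$ in a direction of the link edge $a^-b^-$. The neighbours of $d^+$ in the link are $c^\pm$, so $d^+$ has distance $\pi$ from $b^\pm$ and $3\pi/2$ from $a^\pm$. A point of the edge $a^-b^-$ at distance $\theta$ from $b^-$ has distance $\min(\pi+\theta,\,2\pi-\theta)\ge\pi$ from $d^+$. So $[x_0,gx_0]$ followed by the $d$-ray from $gx_0$ is a local geodesic, hence a geodesic: the ray from $x_0$ to $gd^\infty$ passes through $gx_0$.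

**Step 4: an oscillating word.** Now we produce the contradiction. Let $v_1=a$, and let $|v|$ denote word length. For $i$ odd put $v_{i+1}=v_ic^{i|v_i|}a$, for $i$ even $v_{i+1}=v_ia^{i|v_i|}$. These are positive words ending in $a$, each a proper prefix of the next, so $v_i\to\eta\in\partial T_{ac}$; and $\#a/\#c$ tends to $0$ along even $i$ and to $\infty$ along odd $i$. With $|v|_l=l_a\#a+l_c\#c$, the ratio $|v_i|_{l'}/|v_i|_l$ has the two positive limit points $l'_c/l_c$ and $l'_a/l_a$, which are distinct. Put $k_i=\lceil |v_i|_l/l_b\rceil$ and $g_i=v_ib^{k_i}$.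

By Step 3 the ray from $x_0$ to $g_id^\infty$ starts with the segment to $g_ix_0$, whose length tends to $\infty$. In $X_l$ this segment has slope $k_il_b/|v_i|_l\to1$, so $g_id^\infty\to(\eta,1)\in\partial B$. In $X_{l'}$ it has slope $k_il_b'/|v_i|_{l'}$, and since $k_i\sim|v_i|_l/l_b$ these slopes have two distinct limit points in $(0,\infty)$; so $g_id^\infty$ has two limit points in $\partial X_{l'}$. But $f(g_id^\infty)=g_if(d^\infty)=g_id^\infty$ must converge. This contradiction proves Theorem B. $\square$

## 5. The slope-preserving map and its discontinuity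

How would one build a homeomorphism without equivariance? The one-block example suggests: map $(\eta,\sigma)\mapsto(\eta,\sigma)$ on every block boundary, identifying the trees of $X_l$ and $X_{l'}$ combinatorially. On a wall the slopes seen from its two blocks are reciprocal up to sign, in both metrics, so this is consistent from block to block. But it fails. The point $g_id^\infty$ of Section 4 is equatorial in the block $g_iD$, so the map sends it to itself, while $g_id^\infty$ converges in $\partial X_l$ and has two limit points in $\partial X_{l'}$ as soon as $l_a/l_c\neq l'_a/l_c'$.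

The failure is at one place only. Let $\xi_n$ lie beyond walls $M_n\times\mathbb R_C$ of a block $C=T_C\times\mathbb R_C$, with distinct lines $M_n$. The ray to $\xi_n$ crosses $C$ and leaves it through $M_n\times\mathbb R_C$; in the example it leaves at height $k_il_b$ after the tree distance $|v_i|_l$, and the limit in $\partial C$ is determined by the quotient. To keep the limiting slopes, the map on ends must match lines with lines so that the distance of a line from the root changes only by a factor tending to $1$. The combinatorial identification multiplies it by a factor that oscillates.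

So we give up equivariance and choose new homeomorphisms $f:\partial T\to\partial T'$ that match lines and nearly preserve their distances. There is an obvious obstacle, growth: two trees with different exponential growth rates of the number of lines have no such matching (checked at the end of Section 6). But Lemma 1 lets us rescale the trees of the two types independently, and we shall make all growth rates equal to $1$. Matching lines *by rank*, ordered by their distance, then works.

A second difficulty will appear in Section 10. A ray may cross many walls, each matching causes an additive error, and the errors accumulate. Section 11 shows that where slopes could be destroyed, the distances must grow geometrically with the number of walls, and then the accumulated error is negligible.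

## 6. Matching lines in two trees of equal growth

**Normalization.** For a tree of type 1 let $L_{\mathsf a}=l_a$ be the length of the edges not on lines (*$\mathsf a$-edges*) and $L_{\mathsf c}=l_c$ the length of the edges on lines (*$\mathsf c$-edges*). For type 2 put $L_{\mathsf a}=l_d$, $L_{\mathsf c}=l_b$. Every vertex has two edges of each kind. There is a unique $\lambda>0$ with
$$e^{\lambda L_{\mathsf a}}=\frac{1+3e^{-\lambda L_{\mathsf c}}}{1-e^{-\lambda L_{\mathsf c}}},$$
because the left side increases from $1$ to $\infty$ and the right side decreases from $\infty$ to $1$. Type 1 trees involve only $l_a,l_c$ and type 2 trees only $l_b,l_d$; by Lemma 1 we may multiply the lengths of each type by its own $\lambda$ without changing the boundary up to homeomorphism. **From here on we assume, for $X=X_l$, $X'=X_{l'}$ and both types,**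
$$p=\frac{1-q}{1+3q},\qquad p=e^{-L_{\mathsf a}},\quad q=e^{-L_{\mathsf c}}.\tag{6.1}$$
Primes always denote objects of $X'$.

**Example.** If $L_{\mathsf a}=L_{\mathsf c}$, then $p=q$ and $3p^2+2p-1=0$, so $p=1/3$: edges of length $\log3$ in the $4$-valent tree, where the number of vertices at distance $n\log3$ from a vertex is $4\cdot 3^{n-1}$, of growth rate $1$ in the distance.

Let $T,T'$ be the trees of one fixed type for $X,X'$, with a root vertex $o$ on an oriented line $\ell$ (the *axis*) with coordinate $0$ at $o$; likewise $o',\ell'$. For a line $M\neq\ell$ let $h(M)\in\mathbb R$ be the coordinate of its *attaching point*, the point of $\ell$ nearest to $M$, and $g(M)=d(M,\ell)>0$. For an end $\eta\notin\partial\ell$ define $h(\eta)$ similarly.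

**Lemma 2.** There are a constant $K_0$, constants $K_\varepsilon$ ($\varepsilon>0$), and a homeomorphism $f:\partial T\to\partial T'$ with $f(\ell^\pm)=\ell'^\pm$, inducing a bijection $M\mapsto M'$ from the lines $\ne\ell$ to the lines $\ne\ell'$ with $f(\partial M)=\partial M'$, such that
$$|h(f(\eta))-h(\eta)|\le K_0,\quad |h(M')-h(M)|\le K_0,\quad |g(M')-g(M)|\le\varepsilon\min(g(M),g(M'))+K_\varepsilon\ \text{ for all }\varepsilon>0.$$

*Proof.* **Step 1: counting lines.** The aim is a two-sided exponential count. Consider edges $e\not\subset\ell$ oriented away from $\ell$. Let $\delta(e)$ (the *depth*) be the distance from $\ell$ to the terminal vertex of $e$, let $Z(e)\subset\partial T$ be the clopen cylinder of ends beyond $e$, and write $e'\succeq e$ for "$e'$ is at or beyond $e$". An $\mathsf a$-edge has as successors one $\mathsf a$-edge and two $\mathsf c$-edges; a $\mathsf c$-edge has two $\mathsf a$-edges and one $\mathsf c$-edge.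

The last edge before a line $M\ne\ell$ is not on a line, so it is an $\mathsf a$-edge $e_M$; conversely the terminal vertex of an $\mathsf a$-edge lies on exactly one line. So lines $M\neq\ell$ correspond bijectively to $\mathsf a$-edges $e_M$, and $g(M)=\delta(e_M)$, which we also call the depth of $M$. We say $M$ is *in* $Z(e)$ if $e_M\succeq e$; then $\partial M\subset Z(e)$. A line with an end in $Z(e)$ that does not contain $e$ lies in the subtree beyond $e$, so it is in $Z(e)$.

Put $\theta=2p/(1-q)$ and $\mathrm{wt}(e)=e^{-\delta(e)}$ for $\mathsf a$-edges, $\mathrm{wt}(e)=\theta e^{-\delta(e)}$ for $\mathsf c$-edges. By (6.1)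
$$p+2\theta q=p\,\frac{1+3q}{1-q}=1,\qquad 2p+\theta q=\theta,$$
and this says that $\mathrm{wt}(e)$ is the sum of the weights of the successors of $e$. Let $\kappa$ exceed all edge lengths. For $R>\delta(e)$ let $\Sigma_R(e)$ be the finite set of edges $e'\succeq e$ with $\delta(e')\ge R$ whose predecessor has depth $<R$. Their depths lie in $[R,R+\kappa)$ and their weights sum to $\mathrm{wt}(e)$, so for a constant $\Phi\ge1$
$$\Phi^{-1}e^{R-\delta(e)}\le|\Sigma_R(e)|\le\Phi e^{R-\delta(e)} .$$
The edges $\succeq e$ of depth $<R$ are the inner nodes of a ternary tree with leaf set $\Sigma_R(e)$, so their number is $(|\Sigma_R(e)|-1)/2$. Let $N_e(R)$ be the number of lines of depth $<R$ in $Z(e)$, i.e. of $\mathsf a$-edges $\succeq e$ of depth $<R$. After enlarging $\Phi$,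
$$N_e(R)\le\Phi e^{R-\delta(e)}\ (\text{all }R),\qquad N_e(R)\ge\Phi^{-1}e^{R-\delta(e)}\ (R>\delta(e)+\kappa).\tag{6.2}$$
The upper bound is clear for $R>\delta(e)$, and $N_e(R)=0$ for $R\le\delta(e)$. For the lower bound, every edge has a successor that is an $\mathsf a$-edge. For the edges $\succeq e$ of depth $<R-L_{\mathsf a}$ these successors are distinct and of depth $<R$. With $\Sigma=\Sigma_{R-L_{\mathsf a}}(e)$ (note $R-L_{\mathsf a}>\delta(e)$) there are $(|\Sigma|-1)/2\ge|\Sigma|/3$ such edges, since $|\Sigma|\ge3$. We use the same $\Phi,\kappa$ for all trees of both types, of $X$ and of $X'$.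

**Step 2: matching by rank.** We set up the pieces on which an inductive construction runs, and match many lines at once with bounded error. A *pair of order $(R,\rho,m)$*, $m\ge1$, is a pair $(U,U')$ of one of two kinds. Either (I) $U$ is a disjoint union of $s$ cylinders of $\mathsf a$-edges, $1\le s\le m$, and $U'$ likewise with $1\le s'\le m$. Or (II) $U,U'$ are single cylinders of $\mathsf c$-edges (put $s=s'=1$). In both cases all depths of these *initial* edges lie in $[R,R+\rho]$. In kind II the line containing the initial $\mathsf c$-edge is called the *old line*; exactly one of its ends is in $U$, and it is not in $U$ in the sense of Step 1.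

Given such a pair put
$$E=\rho+\kappa+1+\log(m\Phi^2),\qquad \rho_+=E+\kappa,\qquad m_+=\lceil2m\Phi^2e^{E+\kappa+\rho}\rceil+1,$$
and choose $R_+>R+\rho+\kappa$ with $\Phi^{-1}e^{R_+-R-\rho}\ge2m$. List the lines in (the cylinders of) $U$ as $M_1,M_2,\dots$ with nondecreasing depths $d_i$, and those in $U'$ as $M'_1,M_2',\dots$ with depths $d_i'$. All $d_i,d_i'\ge R$. I claim $|d_i-d_i'|\le E$. By (6.2), $i\le m\Phi e^{t-R}$ for every $t>d_i$, so $i\le m\Phi e^{d_i-R}$. Since $d_i+E>R+\rho+\kappa$, the number of lines of depth $<d_i+E$ in $U'$ is at least
$$\Phi^{-1}e^{d_i+E-R-\rho}\ge m\Phi e^{d_i-R}\ge i,$$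
so $d_i'<d_i+E$. The other inequality is symmetric.

Let $N$ be the larger of the numbers of lines of depth $<R_+$ in $U$ and in $U'$. *Match* $M_i\leftrightarrow M_i'$ for $i\le N$, with any bijection of their ends. All lines of depth $<R_+$, on both sides, get matched, and matched lines have depth $<R^*:=R_++E$. In kind II the old lines already correspond, with their ends in $U$ and $U'$ corresponding.

**Step 3: the frontier.** We now cut $U$ (and $U'$) into cylinders that respect the matching. In $U$ call *internal* the $\mathsf a$-edges $e_{M_i}$, $i\le N$, and the $\mathsf c$-edges of depth $<R^*$ at or beyond an initial edge that lie on matched lines or on the old line. This set is finite. It contains the initial edges: an initial $\mathsf a$-edge is $e_M$ for a line $M$ in $U$ of depth $\le R+\rho<R_+$, and an initial $\mathsf c$-edge lies on the old line.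

The set is closed under predecessors within $U$. The predecessor of $e_{M_i}$ is $e_M$ or a $\mathsf c$-edge on $M$, for a line $M$ of smaller depth than $M_i$. Either $M$ is in $U$, hence listed before $M_i$, hence matched; or $M$ contains an initial edge, which is then a $\mathsf c$-edge, and $M$ is the old line. The predecessor has depth $<\delta(e_{M_i})<R^*$, so it is internal. The predecessor of an internal $\mathsf c$-edge on $M$ is a $\mathsf c$-edge of $M$ of smaller depth, or $e_M$ with $M$ matched; so it is internal.

Call *frontier* edges the non-internal successors of internal edges. By closedness under predecessors and finiteness, their cylinders partition $U$. The $\mathsf c$-successors of an internal edge $e_M$ or of an internal $\mathsf c$-edge on $M$ lie on $M$. So there are two kinds of frontier edges: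

* *tails*: for each end in $U$ of each matched line, and of the old line, exactly one $\mathsf c$-edge, namely the first edge of depth $\ge R^*$ on that line towards that end; its depth is in $[R^*,R^*+\kappa)$;
* $\mathsf a$-edges $e_M$ of unmatched lines; their depth is in $[R_+,R^*+\kappa)$.

For an unmatched line $M$ of $U$ the edge $e_M$ is not internal, so it is $\succeq$ some frontier edge, and $M$ is in the cylinder of this edge.

Let $P$ be the number of frontier $\mathsf a$-edges of $U$. By (6.2), $P\le m\Phi e^{R^*+\kappa-R}$. Moreover each initial cylinder $Z(e_0)$ of $U$ contains at least $|\Sigma_{R_+}(e_0)|\ge\Phi^{-1}e^{R_+-R-\rho}$ of them. Indeed all edges in $U$ of depth $<R_+$ are internal, since the lines of depth $<R_+$ are matched. So $e'\in\Sigma_{R_+}(e_0)$ is internal or frontier, and it is not a tail, because $\delta(e')<R_++\kappa<R^*$. If $e'$ is internal, follow successive $\mathsf a$-edges from $e'$, each a successor of the one before; the first non-internal one is a frontier $\mathsf a$-edge in $Z(e')$. The cylinders $Z(e')$ are disjoint, so these frontier edges are distinct. The same holds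 in $U'$ for the corresponding number $P'$. Thus
$$P/P',\ P'/P\le m\Phi^2e^{E+\kappa+\rho},\qquad n:=\min(P,P')\ge2m.$$

**Step 4: regrouping.** The numbers $P,P'$ need not agree; we group cylinders to get equal numbers of pieces. Say $n=P$ (otherwise exchange the roles). Take the frontier $\mathsf a$-edges of $U$ as $n$ singletons. Put $n_0=\lceil2P'/n\rceil\le m_+$. Partition the frontier $\mathsf a$-edges of $U'$, separately inside each of the $s'\le m\le n/2$ initial cylinders, into groups of size $\le n_0$. This needs at most $P'/n_0+s'\le n/2+n/2=n$ groups; subdivide further to get exactly $n$ groups, possible as $P'\ge n$. Match the groups on the two sides arbitrarily. The new pairs, namely the matched groups (kind I) and the corresponding tails (kind II), are of order $(R_+,\rho_+,m_+)$, since all depths lie in $[R_+,R_++E+\kappa]$. They partition $U$ and $U'$, and each new piece lies in a single initial cylinder of $U$, resp. $U'$.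

**Step 5: iteration.** Now we assemble $f$. Let $\Delta$ exceed all edge lengths. For $n\in\mathbb Z$ let $Q_n\subset\partial T$ be the set of ends attached to $\ell$ at vertices with coordinate in $[n\Delta,(n+1)\Delta)$, and similarly $Q'_n$. Each is a nonempty union of a bounded number of cylinders of $\mathsf a$-edges of depth $L_{\mathsf a}$ resp. $L'_{\mathsf a}$. So $(Q_n,Q_n')$ is of kind I and order $(0,\kappa,m_0)$ with $m_0$ independent of $n$. Put $R_0=0,\rho_0=\kappa$ and define $\rho_k,m_k,E_k$ by the recursion of Step 2, which does not involve the $R_k$. Then choose $R_{k+1}$ inductively, the same for all pairs, large enough for Step 2, with $R_k\ge2^kE_k$ for $k\ge1$ and $R_k\to\infty$. Iterate.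

The pieces of stage $k+1$ lie in single cylinders of depth $\ge R_k$, so their diameters tend to $0$ on both sides. The nested matched clopen partitions therefore define homeomorphisms $f_n:Q_n\to Q_n'$. An unmatched line of a piece lies in one of the new pieces, and after the refinement of stage $k$ all lines of depth $<R_{k+1}$ are matched; so every line is matched at some stage, on both sides. The ends of matched lines correspond under $f_n$ because they stay in corresponding tails. A line matched in the refinement of stage $k$ satisfies $|g(M')-g(M)|\le E_k$ and $g(M),g(M')\ge R_k$; so for $k\ge1$ the difference is at most $2^{-k}\min(g(M),g(M'))$. Let $K_\varepsilon$ be the maximum of $E_0$ and of the $E_k$ with $2^{-k}>\varepsilon$.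

Finally $f=\bigcup f_n\cup(\ell^\pm\mapsto\ell'^\pm)$ is a homeomorphism: the sets $\{\ell^+\}\cup\bigcup_{n\ge N}Q_n$ form a neighbourhood basis of $\ell^+$, and similarly for $\ell^-$ and in $T'$. Since $f(Q_n)=Q'_n$ and a line has the attaching point of its ends, $K_0=\Delta$ works. $\square$

**Remark.** The normalization is needed for such an $f$. Suppose the number of lines of depth $<R$ attached at a given vertex of the axis were between constant multiples of $e^{vR}$ in $T$ and of $e^{v'R}$ in $T'$, with $v>v'$. The lines of $T$ attached at $o$ of depth $<R$ would be mapped injectively to lines attached in $[-K_0,K_0]$ of depth at most $(1+\varepsilon)R+K_\varepsilon$. So $e^{vR}$ would be at most a constant times $e^{v'(1+\varepsilon)R}$ for all large $R$, which is false if $v'(1+\varepsilon)<v$. The symmetry of the estimate excludes $v<v'$.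

## 7. Rooted walls and itineraries

**Rooting.** Fix a vertex $x_0$ and its wall $W_0$. Both blocks containing $W_0$ are *child blocks* of $W_0$. For $W\ne W_0$ the *child block* of $W$ is the block containing $W$ on the side away from $x_0$. For a pair $(W,C)$, with $C$ a child block of $W$, let $X_C$ be the half-space of $W$ containing $C$ and $X_C^-$ the other one. *Child walls* of $(W,C)$ are the walls $V\ne W$ in $C$. For a wall $V\neq W_0$ with child block $D$ write $X_V=X_D$, $X_V^-=X_D^-$. Then $X_C=C\cup\bigcup_VX_V$ over the child walls, and the sets $X_V\setminus V=X\setminus X_V^-$ are open and pairwise disjoint.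

**Definition.** $\xi\in\partial X$ is *strictly beyond* $(W,C)$ (or $W$, if $W\ne W_0$) if $\xi\notin\partial X_C^-$.

This is an open condition, since $\partial X_C^-$ is closed. Being strictly beyond a wall implies being strictly beyond its ancestors, because $X_V^-$ grows as one passes to descendants. For example, in $X_{(1,1,1,1)}$ the ray from $x_0$ to $ab^2d^\infty$ leaves the type 1 block of $x_0$ at the vertex $ab^2x_0$ (Section 4, Step 3), so this point is strictly beyond the wall through $ax_0$.

**(7.1)** *If $\xi$ is strictly beyond $(W,C)$, then either $\xi\in\partial C\setminus\partial W$, or $\xi$ is strictly beyond exactly one child wall of $(W,C)$, and not both.* By (3.1) $\xi\in\partial X_C$, so the ray from a point of $W$ to $\xi$ stays in $X_C$. If it stays in $C$, then $\xi\in\partial C\subset\partial X_V^-$ for all child walls $V$, and $\xi\notin\partial W$ because $\partial W\subset\partial X_C^-$. If it leaves $C$, it never returns, so it stays in one of the disjoint open sets $X_V\setminus V$. By (3.2) $\xi$ is strictly beyond $V$, so $\xi\notin\partial C$; and it is not strictly beyond $V'\ne V$,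 since $X_V\subset X_{V'}^-$.

**(7.2)** *For a child wall $V$ of $(W,C)$: $\partial C\cap\partial X_V=\partial V$.* Indeed $C\subset X_V^-$, so (3.1) applies.

**The partition of $\partial X$.** A point outside $\partial W_0$ is strictly beyond exactly one $(W_0,C)$, by (3.1). A point of $\partial C\setminus\partial W$ is strictly beyond $(W,C)$, since $\partial C\cap\partial X_C^-\subset\partial X_C\cap\partial X_C^-=\partial W$. Applying (7.1) repeatedly, each $\xi\in\partial X$ satisfies exactly one of the following:

* $\xi\in\partial W_0$;
* $\xi\in\partial C\setminus\partial W$ for exactly one pair $(W,C)$;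
* $\xi$ is strictly beyond each wall of a unique infinite descending chain $W^1,W^2,\dots$ (its *infinite itinerary*), where $W^1$ is a child wall of some $(W_0,C)$ and $W^{j+1}$ is a child wall of $W^j$.

**(7.3)** *For an infinite chain, the set $I$ of points with this itinerary equals $\bigcap_j\partial X_{W^j}$; it is compact and nonempty.* The intersection is a nested intersection of nonempty compact sets, and it contains $I$. Suppose $\xi$ is in it but not strictly beyond $W^j$. Then $\xi\in\partial W^j$ by (3.1). Since $W^j\subset X^-_{W^{j+1}}$ and $\xi\in\partial X_{W^{j+1}}$, also $\xi\in\partial W^{j+1}$, and likewise $\xi\in\partial W^{j+2}$. By (3.3) $\xi$ is a pole of the block containing $W^j\cup W^{j+1}$ and of the block containing $W^{j+1}\cup W^{j+2}$. By the remark after (3.3) this is impossible.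

## 8. Developed rays and their corners

**Roots.** Put $w_{W_0}=x_0$, and if $V$ is a child wall of $(W,C)$ let $w_V$ be the point of $V$ nearest to $w_W$. Write $C=T_C\times\mathbb R_C$, $W=\ell_C\times\mathbb R_C$ with a line $\ell_C$ (the *axis*), and $w_W=(o_C,\zeta_C)$, $o_C\in\ell_C$. For $V=M\times\mathbb R_C$ we get $w_V=(o_M,\zeta_C)$, where $o_M$ is the point of $M$ nearest to $o_C$, equivalently to $\ell_C$. For the child block $D$ of $V$ the roles are exchanged:
$$\ell_D=\mathbb R_C,\qquad o_D=\zeta_C,\qquad\mathbb R_D=M,\qquad\zeta_D=o_M.\tag{8.1}$$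
By induction, roots are vertices of $X$.

**The developing map.** We fold $X$ into a quadrant so that a ray becomes a planar curve. Define $u=(u_1,u_2):X\to[0,\infty)^2$ by $u(x_0)=0$ and, on a child block $C$ of $W$,
$$u=u(w_W)+\big(d_{T_C}(o_C,\cdot),\ |\text{height}-\zeta_C|\big),$$
where the first entry is added to $u_i$ with $i$ the type of $C$, and the second to the other coordinate. On $W_0$ both child blocks give the distances in the $c$- and $b$-directions from $x_0$. On a child wall $V=M\times\mathbb R_C$ we have $d(o_C,\cdot)=d(o_C,o_M)+d(o_M,\cdot)$, so $C$ gives $u(w_V)$ plus the distance along $M$ from $o_M$ (coordinate of the type of $C$) and the distance along $\mathbb R_C$ from $\zeta_C$ (the other one). By (8.1) the child block $D$ of $V$ gives the same. So $u$ is well defined. As roots are vertices, $u$ is an isometry up to reflections on each rectangle. Hence it preserves lengths of paths and is $1$-Lipschitz.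

**Data of a point.** Fix $(W,C)$ with root $w=w_W$. Let $\xi$ be strictly beyond a child wall $W^1\subset C$, and let $W^1,\dots,W^k$ ($1\le k\le\infty$) be the maximal descending chain of walls with $\xi$ strictly beyond each. Put $W^0=W$, $B_0=C$ and let $B_j$ be the child block of $W^j$. If $k<\infty$, then $\xi\in\partial B_k\setminus\partial W^k$ by (7.1). Write $T_j,\ell_j,o_j,\zeta_j$ for the data of $B_j=T_j\times\mathbb R_j$, and $W^{j+1}=M_{j+1}\times\mathbb R_j$. By (8.1)
$$\ell_{j+1}=\mathbb R_j,\quad o_{j+1}=\zeta_j,\quad\mathbb R_{j+1}=M_{j+1},\quad\zeta_{j+1}=o_{M_{j+1}}.\tag{8.2}$$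
For $1\le j<k$ let $A_j\in\ell_j$ be the attaching point of $M_{j+1}$. If $k<\infty$ let $A_k\in\ell_k$ be that of the end $\eta$ of $T_k$ determined by $\xi$; since $\xi\notin\partial W^k$, $\xi$ is not a pole of $B_k$ and $\eta\notin\partial\ell_k$. Put
$$a_j=d(o_j,A_j)\ge0,\qquad g_j=d(\ell_j,M_{j+1})>0,\qquad r_j=d(o_j,M_{j+1}).$$
So $r_j=a_j+g_j$ for $j\ge1$, and $r_0=|h(M_1)|+g_0>0$ in $(T_0,\ell_0)$.

Use coordinates $(x,y)$ for $u-u(w)$, with $x$ the coordinate of the type of $T_0$. The types alternate, so the "$T_j$-coordinate" is $x$ for $j$ even and $y$ for $j$ odd. By definition of $u$, $u(w_{W^{j+1}})-u(w_{W^j})$ is $r_j$ in the $T_j$-coordinate and $0$ in the other.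

**Definition.** The *corner* $c_j$ ($1\le j\le k$, $j<\infty$) is the developed image of the vertex $(A_j,\zeta_j)\in W^j$:
$$j\text{ odd}: c_j=(r_0+r_2+\dots+r_{j-1},\ r_1+r_3+\dots+r_{j-2}+a_j);\quad j\text{ even}: c_j=(r_0+\dots+r_{j-2}+a_j,\ r_1+\dots+r_{j-1}).$$

So $|c_j|_1=r_0+\dots+r_{j-1}+a_j$. Both coordinates of $c_j$ are nondecreasing in $j$. Since $|c_{j+1}|_1-|c_j|_1=g_j+a_{j+1}$ and $g_j$ is at least the least edge length, $|c_j|_1$ is strictly increasing, and it tends to $\infty$ if $k=\infty$. Put
$$\alpha_j=\sum_{i\le j-1,\ i\equiv j-1\,(2)}r_i\quad(\alpha_0=0),\qquad\omega_j=\alpha_{j-1}+a_j .$$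
These are the $T_{j-1}$- and the $T_j$-coordinate of $c_j$. The point $u(w_{W^j})-u(w)$ has $T_{j-1}$-coordinate $\alpha_j$ and $T_j$-coordinate $\alpha_{j-1}$, and $\alpha_{j+1}=\omega_j+g_j$ for $j\ge1$. *Slope* means $y/x\in[0,\infty]$. A point is *on or above* $y=sx$ if $y\ge sx$, and so on.

**Lemma 3.** Let $\gamma$ be the unit speed ray from $w$ to $\xi$ and $\Gamma=(u-u(w))\circ\gamma$.

(a) $\Gamma$ starts at $0$ and is polygonal. Its coordinates are nondecreasing, and $x+y$ is strictly increasing to $\infty$. It bends only at corners $c_j$, i.e. when passing through $c_j$. At a bend with $j$ odd (even) the slope does not decrease (increase).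

(b) On the antidiagonal $x+y=|c_j|_1$ the point of $\Gamma$ is weakly to the lower right of $c_j$ if $j$ is odd, and weakly to the upper left if $j$ is even.

(c) The initial segment of $\gamma$ lies in $C$ until it reaches $W^1$; there the slope of $\Gamma$ is finite and equals $|\text{height speed}|/(\text{speed in }T_C)$, and the $T_C$-projection runs from $o_0$ along $[o_0,o_{M_1}]$. If $k<\infty$, $\Gamma$ is eventually straight, with slope the unsigned slope of $\xi$ in $\partial B_k$ if $k$ is even and its inverse if $k$ is odd.

*Proof.* **Step 1: cutting $\gamma$ at the walls.** We find the product structure of $\gamma$ between walls. By (3.2) and convexity, $\{t:\gamma(t)\in W^j\}=[t_j^-,t_j^+]$ is nonempty and compact for $1\le j\le k$, $j<\infty$; moreover $\gamma$ is in $X^-_{W^j}$ exactly for $t\le t_j^+$ and in $X_{W^j}$ exactly for $t\ge t_j^-$. Since $W^j\subset X^-_{W^{j+1}}\setminus W^{j+1}$, we have $t_j^+<t_{j+1}^-$. By convexity $\gamma([t_j^-,t_{j+1}^+])\subset B_j$, with $t_0^-=0$; for $j=k<\infty$ use $[t_k^-,\infty)$. On this interval $\gamma=(p_j,z_j)$, where $p_j$ is a $T_j$-geodesic of constant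 speed $P_j$ and $z_j$ is affine with velocity $Z_j$, and $P_j^2+Z_j^2=1$.

For $j\ge1$, $p_j\in\ell_j$ exactly on $[t_j^-,t_j^+]$; for $j<k$, $p_j\in M_{j+1}$ exactly on $[t_{j+1}^-,t_{j+1}^+]$. As $\ell_j\cap M_{j+1}=\emptyset$, we get $P_j>0$, and $p_j$ leaves $\ell_j$ at the attaching point: $p_j(t_j^+)=A_j$ for $1\le j<k$, $p_j(t_{j+1}^-)=o_{M_{j+1}}$. Also $p_0(0)=o_0\in\ell_0$, so $P_0>0$ and $p_0(t_1^-)=o_{M_1}$. If $k<\infty$, then $P_k>0$ because $\xi$ is not a pole, and $p_k(t_k^+)=A_k$.

**Step 2: monotonicity.** We show that each $p_j$ moves away from $o_j$. By (8.2), $p_{j+1}=z_j$ and $z_{j+1}=p_j$ on $[t_{j+1}^-,t_{j+1}^+]$. Hence $z_{j+1}(t_{j+1}^-)=o_{M_{j+1}}=\zeta_{j+1}$, and $z_0(0)=\zeta_0$; so $z_j(t)=\zeta_j+Z_j(t-t_j^-)$ for all $j$, and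
$$p_{j+1}(t)=o_{j+1}+Z_j(t-t_j^-)\ \ (t\in[t_{j+1}^-,t_{j+1}^+]),\qquad A_{j+1}-o_{j+1}=Z_j(t_{j+1}^+-t_j^-).\tag{8.3}$$
So for $j\ge1$, on $[t_j^-,t_j^+]$ the point $p_j$ moves in $[o_j,A_j]$ away from $o_j$. After $t_j^+$ it moves along the bridge from $A_j$ to $o_{M_{j+1}}$ and then along $M_{j+1}$ away from $o_{M_{j+1}}$; for $j=k$ it moves along the ray from $A_k$ to $\eta$. For $j=0$ it starts at $o_0$. Thus on $[t_j^-,t_{j+1}^+]$ (for $j=k<\infty$ on $[t_k^-,\infty)$) the $T_j$-coordinate of $u\circ\gamma$ grows at rate $P_j>0$, and the other one, $|z_j-\zeta_j|$ plus a constant, at rate $|Z_j|$. So $\Gamma$ is straight there, with slope $m_j=|Z_j|/P_j$ for $j$ even and $m_j=P_j/|Z_j|$ for $j$ odd. Its coordinates are nondecreasing and $x+y$ is strictly increasing; since $P_j+|Z_j|\ge1$, $x+y\ge t$ at time $t$. As $t_{j+1}^--t_j^+\ge g_j$ for $j\ge1$, these intervals cover $[0,\infty)$. Taking $j=0$, and $j=k<\infty$, gives (c).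

Consecutive intervals overlap in $[t_{j+1}^-,t_{j+1}^+]$. So a bend occurs only if $t_{j+1}^-=t_{j+1}^+$, and then $\gamma$ is at the vertex $(A_{j+1},\zeta_{j+1})$, i.e. $\Gamma$ is at $c_{j+1}$.

**Step 3: position relative to the corners.** This proves (b). At $t_j^-$ the $T_{j-1}$-coordinate is $\alpha_j$ and the $T_j$-coordinate is at most $\omega_j$; at $t_j^+$ the $T_j$-coordinate is $\omega_j$ and the $T_{j-1}$-coordinate is at least $\alpha_j$. So $x+y$ is at most $\alpha_j+\omega_j=|c_j|_1$ at $t_j^-$ and at least that at $t_j^+$. Hence $\Gamma$ crosses the antidiagonal of $c_j$ at a time in $[t_j^-,t_j^+]$, with $T_{j-1}$-coordinate $\ge\alpha_j$ and $T_j$-coordinate $\le\omega_j$. For $j$ odd the $T_{j-1}$-coordinate is $x$, for $j$ even it is $y$.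

**Step 4: the sense of the bends.** Let $t_j^-=t_j^+$, and let $\mathsf v^-,\mathsf v^+$ be the backward and forward directions of $\gamma$ there. Let $e_1$ be the direction in $\ell_j=\mathbb R_{j-1}$ opposite to the sign of $Z_{j-1}$, and $e_2$ the direction in $M_j=\mathbb R_j$ of the sign of $Z_j$ (arbitrary if zero). In the flat (last edge before $o_{M_j}$)$\,\times\mathbb R_{j-1}$ we see $\angle(\mathsf v^-,e_1)=\frac\pi2-\arctan(|Z_{j-1}|/P_{j-1})$. In the plane $W^j$, $\angle(e_1,e_2)=\frac\pi2$. In the flat (edge leaving $\ell_j$)$\,\times\mathbb R_j$, $\angle(e_2,\mathsf v^+)=\arctan(P_j/|Z_j|)$. Since $\angle(\mathsf v^-,\mathsf v^+)=\pi$, the triangle inequality for angles gives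
$$\frac{P_j}{|Z_j|}\ \ge\ \frac{|Z_{j-1}|}{P_{j-1}},$$
that is, $m_j\ge m_{j-1}$ for $j$ odd and $1/m_j\ge1/m_{j-1}$ for $j$ even. $\square$

**Example.** Let $l=(1,1,1,1)$, develop from $x_0$ with $C$ of type 1, and write $g$ for the vertex $gx_0$. Let $W^1$ be the wall through $a$, so $r_0=1$ and the root is $a$. In the child block, $\ell_1$ is the $b$-line through $a$. Take the end $\eta$ given by $ab^2,ab^2d,ab^2d^2,\dots$. Then $k=1$, $A_1=ab^2$, $a_1=2$, $c_1=(1,2)$. The ray to the equatorial point $(\eta,0)$ passes through $ab^2$ (Section 4, Step 3), so $\Gamma$ runs with slope $2$ to $(1,2)$ and then vertically: the slope increases at the odd corner. For a point $(\eta,\sigma)$ with $|\sigma|=1$, $\Gamma$ has final slope $1$ by (c). A bend would be at $(1,2)$, after initial slope $2$, with the slope not decreasing, which is impossible; so $\Gamma$ is the diagonal, $\gamma$ stays in $W^1$ from $(1,1)$ to $(2,2)$, and on $x+y=3$ it is at $(\frac32,\frac32)$, to the lower right of $c_1$.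

**(8.4)** *If $\xi_n\to\xi$ are points as above for the same $(W,C)$, then for every $\tau\ge0$ the point of $\Gamma_{\xi_n}$ on $x+y=\tau$ converges to that of $\Gamma_\xi$.* Indeed $\gamma_{\xi_n}\to\gamma_\xi$ uniformly on compact sets and $u$ is Lipschitz, so $\Gamma_{\xi_n}\to\Gamma_\xi$ uniformly on compact sets. The crossing times are $\le\tau$, since $x+y\ge t$. At any limit point $t_*$ of them, $x+y$ of $\Gamma_\xi(t_*)$ is $\tau$, so $\Gamma_\xi(t_*)$ is the unique crossing point of $\Gamma_\xi$.

**Lemma 4.** Let $0<s<\infty$, $\tau^*\ge0$, and let $i^*$ be the number of corners with $|c_j|_1\le\tau^*$. Suppose the point of $\Gamma$ on $x+y=\tau^*$ is on or above $y=sx$, and the slope of $\Gamma$ just after it is $>s$. Let $J\in(i^*,\infty]$ be the least even $j>i^*$ with $c_j$ on or above $y=sx$ ($\infty$ if none). Then all $c_i$ with $i$ odd, $i^*<i<J$, are on or above $y=sx$. If $J=\infty$, the slopes of $\Gamma$ after $\tau^*$ are nondecreasing and $>s$. The statement with above/below, $>/<$, even/odd, nondecreasing/nonincreasing exchanged also holds.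

*Proof.* Between $\tau^*$ and $|c_J|_1$, by induction over the bends, $\Gamma$ stays on or above the line with slope $>s$. Indeed a bend at an even $c_i$ with $i^*<i<J$ is impossible, because $c_i$ is strictly below the line, and at odd corners the slope does not decrease. For odd $i$ in the range, Lemma 3(b) says that $c_i$ is weakly to the upper left, on its antidiagonal, of a point of $\Gamma$ on or above the line; so $c_i$ is on or above the line. The case $J=\infty$ is contained in this. For the mirrored version exchange the two coordinates and the parities in the argument. $\square$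

## 9. Points with a common infinite itinerary

Fix an infinite itinerary and develop from $w=x_0$, with $C$ the appropriate child block of $W_0$. Let $I$ be the set of its points. All corners depend only on the itinerary. Put
$$\mu=\limsup_{j\text{ even}}\text{slope}(c_j),\qquad\nu=\liminf_{j\text{ odd}}\text{slope}(c_j).$$

**Lemma 5.** If $\mu\ge\nu$, then $|I|=1$. If $\mu<\nu$, then $|I|\ge2$; for each $\xi\in I$ the slopes of $\Gamma_\xi$ are eventually monotone with a limit $S(\xi)$, which is also $\lim y/x$ along $\Gamma_\xi$; and $S:I\to[\mu,\nu]$ is a homeomorphism.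

*Proof.* **Step 1: $\Gamma$ determines $\gamma$.** Different points must give planar curves that separate. Let $\xi,\hat\xi\in I$ have rays $\gamma,\hat\gamma$ from $x_0$, and suppose $\Gamma(t)=\hat\Gamma(\hat t)$. I claim $\gamma(t)=\hat\gamma(\hat t)$. The time axis of each ray is divided, in order, into the intervals
$$S_0=[0,t_1^-],\quad \mathcal W_1=[t_1^-,t_1^+],\quad S_1=[t_1^+,t_2^-],\quad \mathcal W_2=[t_2^-,t_2^+],\ \dots$$
("pieces"; $\mathcal W_j$ may be degenerate). Each time lies in finitely many pieces, and these are consecutive.

Suppose first that $t,\hat t$ lie in pieces of the same name, $S_j$ or $\mathcal W_j$. Both are contained in $[t_j^-,t_{j+1}^+]$ (for the respective ray). There $p_j$ lies on the fixed geodesic $[o_j,o_{M_{j+1}}]$, and it is determined by its distance from $o_j$, i.e. by the $T_j$-coordinate. The number $|z_j-\zeta_j|$ is determined by the other coordinate, and by (8.3) the sign of $Z_j$, hence of $z_j-\zeta_j$, is that of $A_{j+1}-o_{j+1}$ (with $Z_j=0$ if $A_{j+1}=o_{j+1}$), which depends only on the itinerary. So $\gamma(t)=\hat\gamma(\hat t)$.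

Otherwise, after exchanging the rays if necessary, the latest piece $\Pi$ containing $t$ is earlier than all pieces containing $\hat t$. $\Pi$ is $S_j$ or $\mathcal W_j$. At the end of this piece, for either ray, the $T_j$-coordinate equals $\alpha_{j+1}$, resp. $\omega_j$, a number depending only on the itinerary. By monotonicity the $T_j$-coordinate is at most this number at $\Gamma(t)$ and at least this number at $\hat\Gamma(\hat t)$; so both are equal to it. The $T_j$-coordinate of $\Gamma$ is strictly increasing on $[t_j^-,t_{j+1}^+]$, so $t$ is the end of $\Pi$ and lies in the next piece, contradicting the choice of $\Pi$. This proves the claim.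

Both rays start at $x_0$, so $\gamma(t)=\hat\gamma(\hat t)$ forces $t=\hat t$ and $\gamma=\hat\gamma$ on $[0,t]$. Hence for $\xi\ne\hat\xi$, parametrizing by $\tau=x+y$, the two curves agree exactly on an interval $[0,\tau_0]$ with $\tau_0<\infty$. Afterwards, by continuity, one of them, $\Gamma^+$, is strictly above (to the upper left of) the other, $\Gamma^-$, on every antidiagonal.

**Step 2: asymptotic slopes.** We compare $\Gamma^\pm$ with the corners. After $\tau_0$, $\Gamma^+$ does not bend at even corners: there Lemma 3(b) would put $\Gamma^-$ weakly to the upper left of $c_j\in\Gamma^+$. Likewise $\Gamma^-$ does not bend at odd corners. So after $\tau_0$ the slopes of $\Gamma^+$ are nondecreasing, those of $\Gamma^-$ are nonincreasing, and just after $\tau_0$ $\Gamma^+$ is steeper. Hence the limits $S^+,S^-$ of the slopes exist, they are also the limits of $y/x$, and $S^+>S^-$. By Lemma 3(b) even corners have slope at most that of the point of $\Gamma^-$ on the same antidiagonal, and odd corners at least that of the point of $\Gamma^+$. So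
$$\mu\le S^-<S^+\le\nu.$$
Thus $\mu\ge\nu$ implies $|I|=1$, as $I\ne\emptyset$ by (7.3). If $|I|\ge2$, then $S$ is defined on $I$ with values in $[\mu,\nu]$ and is injective; and $S(\xi)>S(\hat\xi)$ if and only if $\Gamma_\xi$ is eventually strictly above $\Gamma_{\hat\xi}$, if and only if $\xi\ne\hat\xi$ and $\Gamma_\xi$ is weakly above $\Gamma_{\hat\xi}$ on every antidiagonal.

**Step 3: every slope strictly between $\mu$ and $\nu$ occurs.** For $\mu<s<\nu$ we build a ray whose developed image is on the line $y=sx$. Choose an even $i_0\ge2$ such that for $j\ge i_0$ even corners are strictly below and odd corners strictly above this line.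

First, $a_j\neq0$ for $j>i_0$. If $j\ge i_0$ is even and $a_{j+1}=0$, then $y(c_{j+1})=y(c_j)<s\,x(c_j)\le s\,x(c_{j+1})$, so the odd corner $c_{j+1}$ is below the line. If $j>i_0$ is odd and $a_{j+1}=0$, then $x(c_{j+1})=x(c_j)<y(c_j)/s\le y(c_{j+1})/s$, so the even corner $c_{j+1}$ is above the line. Both are excluded.

For $j\ge i_0$ let $\mathcal L_j\subset T_j$ be the geodesic ray consisting of $[o_j,o_{M_{j+1}}]$, which contains $A_j$, followed by the ray of $M_{j+1}=\ell_{j+2}$ from $o_{M_{j+1}}=o_{j+2}$ towards $A_{j+2}$. Let $\varrho_j\subset\mathbb R_j=\ell_{j+1}$ be the ray from $\zeta_j=o_{j+1}$ towards $A_{j+1}$. Then $\mathcal Q_j=\mathcal L_j\times\varrho_j\subset B_j$ is a convex flat quarter plane, and $u$ maps it isometrically onto the quadrant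
$$\{T_j\text{-coordinate}\ge\alpha_{j-1},\ T_{j-1}\text{-coordinate}\ge\alpha_j\}.$$
The set $\mathcal D_{j+1}=[o_{j+1},A_{j+1}]\times\varrho_{j+1}\subset W^{j+1}$ lies in both $\mathcal Q_{j+1}$ and $\mathcal Q_j$: in $\mathcal Q_j$, $\varrho_{j+1}$ is the final ray of $\mathcal L_j$ and $[o_{j+1},A_{j+1}]\subset\varrho_j$. And $u$ maps it onto
$$\{T_j\text{-coordinate}\ge\alpha_{j+1},\ \ \alpha_j\le T_{j+1}\text{-coordinate}\le\omega_{j+1}\}.\tag{9.1}$$

On the line $y=sx$ let $\mathsf e_j$ be the point with $T_{j-1}$-coordinate $\alpha_j$ ($j>i_0$), and $\mathsf f_j$ the point with $T_j$-coordinate $\omega_j$ ($j\ge i_0$), ordered along the line. The corner $c_j$ has $T_{j-1}$-coordinate $\alpha_j$ and $T_j$-coordinate $\omega_j$. It is strictly above the line for $j$ odd, where $T_{j-1}$ has coordinate $x$, and strictly below for $j$ even, where $T_{j-1}$ has coordinate $y$. In both cases $\mathsf e_j$ strictly precedes $\mathsf f_j$. Also $\mathsf f_j$ strictly precedes $\mathsf e_{j+1}$, as $\alpha_{j+1}=\omega_j+g_j$. So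
$$\mathsf f_{i_0}<\mathsf e_{i_0+1}<\mathsf f_{i_0+1}<\mathsf e_{i_0+2}<\cdots,$$
and these points tend to infinity, because $\mathsf f_j$ is coordinatewise at least $c_j$. Put $\mathsf e_{i_0}:=\mathsf f_{i_0}$.

The segment $[\mathsf e_j,\mathsf f_{j+1}]$, $j\ge i_0$, lies in $u(\mathcal Q_j)$; since both coordinates increase along the line, it is enough to look at its first point. At $\mathsf f_{i_0}$ we have $x=x(c_{i_0})=\omega_{i_0}\ge\alpha_{i_0-1}$ and $y>y(c_{i_0})=\alpha_{i_0}$. For $j>i_0$, at $\mathsf e_j$ the $T_{j-1}$-coordinate is $\alpha_j$; the $T_j$-coordinate is at least $\alpha_{j-1}$ because $\mathsf e_j$ is beyond $\mathsf e_{j-1}$ (if $j-1>i_0$) or beyond $\mathsf f_{i_0}$ (if $j-1=i_0$). Let $\delta_j$ be the lift of this segment by $(u|_{\mathcal Q_j})^{-1}$, a geodesic segment of $X$. The segment $[\mathsf e_{j+1},\mathsf f_{j+1}]$ lies in the region (9.1), by the definition of its endpoints and since it is contained in $u(\mathcal Q_{j+1})$; so $\delta_j$ and $\delta_{j+1}$ agree on this nondegenerate overlap, both being its lift to $\mathcal D_{j+1}$. Hence the $\delta_j$ fit together to a local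 geodesic ray, thus a geodesic ray $\delta$, with $u\circ\delta$ in the line.

It starts over $\mathsf f_{i_0}$, at tree coordinate $A_{i_0}$, hence in $W^{i_0}\subset X^-_{W^j}$ for $j>i_0$. Strictly between $\mathsf f_j$ and $\mathsf e_{j+1}$ its $T_j$-part is past $A_j$, so it lies in $B_j\setminus W^j\subset X\setminus X^-_{W^j}$. By (3.2) its endpoint $\xi$ is strictly beyond all $W^j$, $j>i_0$, hence beyond all $W^j$, i.e. $\xi\in I$. The ray from $x_0$ to $\xi$ stays at bounded distance from $\delta$ and $u$ is $1$-Lipschitz, so $y/x$ tends to $s$ along $\Gamma_\xi$. Different $s$ give different $\xi$; so $|I|\ge2$ and $(\mu,\nu)\subset S(I)$.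

**Step 4: endpoints and continuity.** Let $s_n\downarrow\mu$ strictly decrease with $S(\xi_n)=s_n$, and let $\xi\in I$ be a limit of a subsequence ($I$ is compact). For $n>m$, $\Gamma_{\xi_n}$ is weakly below $\Gamma_{\xi_m}$; by (8.4) so is $\Gamma_\xi$. Hence $S(\xi)\le s_m$ for all $m$, and $S(\xi)=\mu$. Similarly $\nu$ is attained. For continuity let $\xi_n\to\xi$ in $I$ with $S(\xi_n)\to s>S(\xi)$. Choose $s'\in(S(\xi),s)$ and $\xi'$ with $S(\xi')=s'$. For large $n$, $\Gamma_{\xi_n}$ is weakly above $\Gamma_{\xi'}$; by (8.4) $\Gamma_\xi$ is too, so $S(\xi)\ge s'$, a contradiction. The case $s<S(\xi)$ is analogous. A continuous bijection from a compact space onto $[\mu,\nu]$ is a homeomorphism. $\square$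

## 10. The map $F:\partial X\to\partial X'$ and the accumulated error

**Matching the trees of walls.** Let $f^{(1)},f^{(2)}$ be the homeomorphisms of Lemma 2 for the two types. We define inductively a type-preserving bijection $W\mapsto W'$ of the rooted trees of walls, with corresponding child blocks $C\mapsto C'$, orientations of axes and fibres, and homeomorphisms $f_C:\partial T_C\to\partial T'_{C'}$. For $W_0$ use the orientations of $\mathbb R_b,\mathbb R_c$ given by the generators. Given $\ell_C,\mathbb R_C$ and their counterparts oriented, identify $(T_C,o_C,\ell_C)$ and its counterpart with the model trees of Lemma 2, respecting root, lines and orientation of the axis. This is possible since the trees are homogeneous and have an automorphism reversing the axis at the root. Let $f_C$ be the corresponding $f^{(i)}$. The child wall $M\times\mathbb R_C$ goes to $M'\times\mathbb R_{C'}$ with $f_C(\partial M)=\partial M'$. Orient $M$ arbitrarily, and $M'$ so that $f_C(M^\pm)=M'^\pm$. For the child block $D$ of $M\times\mathbb R_C$ the axis $\ell_D=\mathbb R_C$ and fibre $\mathbb R_D=M$ are then oriented, and likewise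 for $D'$.

**$F$ on block boundaries.** On $\partial C$ put $F(\eta,\sigma)=(f_C(\eta),\sigma)$, with the same signed slope, and send poles to poles of the same sign. This is a homeomorphism $\partial C\to\partial C'$.

*The definitions agree.* Let $V=M\times\mathbb R_C$ be a child wall of $(W,C)$ with child block $D$. A point of $\partial V$ other than a pole of $C$ is $(M^\varsigma,\sigma)$ in $\partial C$, with a sign $\varsigma$. If $\sigma\ne0$ it is $(\ell_D^{\,\mathrm{sign}\,\sigma},\varsigma/|\sigma|)$ in $\partial D$. As $f_D(\ell_D^\pm)=\ell_{D'}^\pm$, the definition from $D$ gives $(\ell_{D'}^{\,\mathrm{sign}\,\sigma},\varsigma/|\sigma|)$, which is $(M'^\varsigma,\sigma)$ in $\partial C'$, the image given by $C$. If $\sigma=0$ the point is the pole of $D$ of sign $\varsigma$, and it is sent to the pole of $D'$ of sign $\varsigma$, i.e. $(M'^\varsigma,0)$. The poles of $C$ are $(\ell_D^\pm,0)$ in $D$, sent to $(\ell_{D'}^\pm,0)$, the poles of $C'$. The same computation applies to $W_0$ and its two child blocks, where the axis of each is the fibre of the other. If $\xi\in\partial C_1\cap\partial C_2$ for any two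 blocks, then by (3.1) $\xi\in\partial V$ for all walls $V$ separating them, so $\xi$ is in the boundary of every block on the path between them, and the definitions agree step by step.

**$F$ on infinite itineraries.** For the set $I$ of an infinite itinerary let $I'$ be the set of the image itinerary, with $\mu',\nu',S'$. If $|I|=|I'|=1$ let $F(I)=I'$; otherwise define $F|_I$ by $S'(F(\xi))=S(\xi)$. Lemma 6 shows that this makes sense.

**Error estimate.** Let $\xi$ be strictly beyond $W^1$ as in Section 8, from $(W,C)$, and let $c_j'$ be the corners, from $(W',C')$, of the image itinerary (for $k<\infty$ with final end $f_{B_k}(\eta)$). Here $a_j=|h|$ for the attaching coordinate in $(T_j,\ell_j)$. So Lemma 2 gives $|a_j'-a_j|\le K_0$ and $|r'_i-r_i|\le K_0+\varepsilon\min(g_i,g_i')+K_\varepsilon$ for all $i\ge0$. Since $\sum_{i<j}g_i\le|c_j|_1$ and $\sum_{i<j}g_i'\le|c_j'|_1$, summing the formula for the corners and renaming $K_0+K_\varepsilon$ as $K_\varepsilon$ we get, for every $\varepsilon>0$ and all $j$,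
$$|c_j'-c_j|_1\le\varepsilon\min(|c_j|_1,|c_j'|_1)+(j+1)K_\varepsilon,\tag{10.1}$$
with $K_\varepsilon$ independent of all choices. The estimate is symmetric in $X,X'$.

**Lemma 6.** If $\mu<\nu$ or $\mu'<\nu'$, then $\mu=\mu'$, $\nu=\nu'$, and $|c_j|_1,|c_j'|_1$ grow at least exponentially in $j$. Hence $F$ is well defined, and it is a bijection with $F(\partial C)=\partial C'$ for all blocks $C$; and $\xi$ is strictly beyond $W$ if and only if $F(\xi)$ is strictly beyond $W'$.

*Proof.* Let $\mu<\nu$; the other case is symmetric. Choose $\mu<s_1<s_2<\nu$, so $0<s_1<s_2<\infty$. For large $j$, even corners satisfy $y\le s_1x$ and odd ones $y\ge s_2x$. So for large even $i$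
$$y(c_{i+2})\ge y(c_{i+1})\ge s_2\,x(c_{i+1})\ge s_2\,x(c_i)\ge\tfrac{s_2}{s_1}\,y(c_i),$$
and $y(c_i)\ge r_1>0$ for even $i\ge2$. Hence $|c_j|_1$ grows at least exponentially, and (10.1) for all $\varepsilon$ gives $|c'_j-c_j|_1/|c_j|_1\to0$. So $|c'_j|_1$ also grows at least exponentially, and the angles of $c_j$ and $c_j'$ differ by $o(1)$, whence $\mu=\mu'$ and $\nu=\nu'$. By Lemma 5 either $|I|=|I'|=1$, or $S,S'$ are homeomorphisms onto the same interval. The remaining claims follow from the partition of $\partial X$ in Section 7, since $F$ maps $\partial W_0$, the sets $\partial C\setminus\partial W$ and the sets $I$ bijectively onto the corresponding sets of $X'$. $\square$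

The inverse $F^{-1}$ is constructed in the same way from the maps $f_C^{-1}$, and (10.1) is symmetric. So all statements below hold also with $X,X'$ exchanged and $F$ replaced by $F^{-1}$.

## 11. Diverging slopes force geometric growth

To prove that $F$ is continuous we must exclude that, for $\xi_n\to\xi$, the rays to $\xi_n$ keep a slope above $s_2$ while those to $F(\xi_n)$ drop below $s_1<s_2$. One would like to compare the corners $c_j$ and $c'_j$ by (10.1). But if all $r_i$ and $a_i$ are bounded, then $|c_j|_1$ is at most a constant times $j+1$, of the order of the error $(j+1)K_\varepsilon$, and (10.1) says nothing. The way out is Lemma 4: a steep $\Gamma$ forces the odd corners to be high, a flat $\Gamma'$ forces the even corners $c_j'$ to be low, and corners that alternate between two different sectors grow geometrically. Then $j$ is at most logarithmic in $|c_j|_1$.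

**Lemma 7.** Let $0<s_1<s_2<\infty$. There is $D_0=D_0(s_1,s_2)$ such that the following cannot hold simultaneously for a point $\xi$ as in Section 8 (from $(W,C)$, with developed ray $\Gamma$, corners $c_j$, chain length $k$), where $\Gamma',c_j'$ belong to $F(\xi)$ (from $(W',C')$):

* (H1) $\Gamma$ satisfies at some $\tau^*$ the hypothesis of Lemma 4 with $s=s_2$ ("above, steeper"), with number $i^*$;
* (H2) $\Gamma'$ satisfies at some $\tau'^*$ the mirrored hypothesis with $s=s_1$ ("below, flatter"), with number $i'^*$;
* (H3) $k>i_0\ge\max(i^*,i'^*)$ for some integer $i_0$; no even $j\in(i^*,i_0]$ has $c_j$ on or above $y=s_2x$, and no odd $j\in(i'^*,i_0]$ has $c_j'$ on or below $y=s_1x$;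
* (H4) $|c_{i_0+1}|_1\ge D_0(1+i_0)$.

The same holds with the roles of $X$ and $X'$ exchanged.

*Proof.* **Step 1: a small relative error is harmless.** We fix how close $c'_j$ must be to $c_j$. Let $s_*\in(s_1,s_2)$ and $Q=s_2/s_*>1$. Choose $\epsilon_0\in(0,1)$ with
$$(1+s_1)\epsilon_0<\min\Big(1,\frac{s_2-s_1}{1+s_2}\Big),\qquad\frac{s_1+(1+s_1)\epsilon_0}{1-(1+s_1)\epsilon_0}\le s_*.$$
Then for points $c\ne0$, $c'$ of the closed quadrant with $|c'-c|_1\le\epsilon_0|c|_1$:

* (i) if $c'$ is on or below $y=s_1x$, then $y(c)\le s_*x(c)$, and $c$ is strictly below $y=s_2x$;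
* (ii) if $c$ is on or above $y=s_2x$, then $c'$ is strictly above $y=s_1x$.

Write $c=(x,y)$, $c'=(x',y')$. We have $|(y'-s_1x')-(y-s_1x)|\le(1+s_1)\epsilon_0(x+y)$. In (i) this gives $y-s_1x\le(1+s_1)\epsilon_0(x+y)$, i.e. $y\le s_*x$; then $x>0$, as $c\neq0$, so $y<s_2x$. In (ii), $y\ge s_2x$ gives $y-s_1x\ge\frac{s_2-s_1}{1+s_2}|c|_1$, which exceeds the error.

**Step 2: comparison of the corners.** Assume (H1)–(H4), with $D_0$ to be fixed. Let $J$ (for $\Gamma,s_2$) be as in Lemma 4 and $J'$ (for $\Gamma',s_1$) as in its mirror; $J$ is even or $\infty$, $J'$ is odd or $\infty$. By (H3), $J,J'>i_0$. By Lemma 4, odd $c_i$ with $i_0<i<J$ are on or above $y=s_2x$, and even $c_i'$ with $i_0<i<J'$ are on or below $y=s_1x$. Let $J^*=\min(J,J')$ and $i_1=i_0+1$.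

*Claim.* $|c_j'-c_j|_1\le\epsilon_0|c_j|_1$ for all existing $j$ with $i_0<j\le J^*$.

We use induction on $j$. For $i_0<i<j$, odd $c_i$ have $y\ge s_2x$, and even $c_i$ have $y\le s_*x$, by (i) and the claim for $i$. As coordinates are nondecreasing in the index, for $i_0<i$, $i+2\le j$:
$$i\text{ even}:\quad y(c_{i+2})\ge y(c_{i+1})\ge s_2x(c_{i+1})\ge s_2x(c_i)\ge Q\,y(c_i);$$
$$i\text{ odd}:\quad x(c_{i+2})\ge x(c_{i+1})\ge\tfrac1{s_*}y(c_{i+1})\ge\tfrac1{s_*}y(c_i)\ge Q\,x(c_i).$$
Let $j>i_1$ and $m=\lfloor(j-i_1-1)/2\rfloor$. If $i_1$ is odd, then
$$|c_j|_1\ge y(c_{i_1+1+2m})\ge Q^my(c_{i_1+1})\ge Q^my(c_{i_1})\ge Q^m\tfrac{s_2}{1+s_2}|c_{i_1}|_1 .$$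
If $i_1$ is even, then
$$|c_j|_1\ge x(c_{i_1+1+2m})\ge Q^mx(c_{i_1+1})\ge Q^mx(c_{i_1})\ge Q^m\tfrac1{1+s_*}|c_{i_1}|_1 .$$
Since $j\le i_1+2m+2$, with $v=|c_j|_1\ge D:=|c_{i_1}|_1$ we obtain in all cases (also for $j=i_1$)
$$j\le i_0+\mathsf C+\mathsf C\log(v/D),\qquad\mathsf C=\mathsf C(s_1,s_2)\ge1.$$
Now (10.1) with $\varepsilon=\epsilon_0/2$ gives
$$|c_j'-c_j|_1\le\tfrac{\epsilon_0}2v+K_{\epsilon_0/2}\big(i_0+1+\mathsf C+\mathsf C\log(v/D)\big)\le\epsilon_0v,$$
provided $D\ge4K_{\epsilon_0/2}(i_0+1+\mathsf C)/\epsilon_0$ and $D\ge4\mathsf CK_{\epsilon_0/2}/\epsilon_0$; here we use $v\ge D$ and $\log(v/D)\le v/D$. Both follow from (H4) with $D_0=4K_{\epsilon_0/2}(1+\mathsf C)/\epsilon_0$, because $(1+\mathsf C)(1+i_0)\ge i_0+1+\mathsf C$. This proves the claim.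

**Step 3: the contradiction.** By parity $J\neq J'$ unless both are infinite.

If $J<J'$, then $c_J$ is on or above $y=s_2x$, so by (ii) $c_J'$ is strictly above $y=s_1x$; but $J$ is even and $i_0<J<J'$, so $c'_J$ is on or below this line. If $J'<J$, then $c'_{J'}$ is on or below $y=s_1x$, so by (i) $c_{J'}$ is strictly below $y=s_2x$; but $J'$ is odd and $i_0<J'<J$, so $c_{J'}$ is on or above this line.

Let $J=J'=\infty$. By Lemma 4 the slopes of $\Gamma$ after $\tau^*$ are nondecreasing and $>s_2$, and those of $\Gamma'$ after $\tau'^*$ are nonincreasing and $<s_1$. If $k<\infty$, the final slopes of $\Gamma$ and $\Gamma'$ are equal, by Lemma 3(c) and the definition of $F$ on $\partial B_k$: a contradiction.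

If $k=\infty$, then by the claim and (i), for all $j>i_0$, even $c_j$ have slope $\le s_*$ and odd $c_j$ slope $\ge s_2$. Let $n$ be the number of walls $\neq W_0$ among $W$ and its ancestors. Developing from $x_0$ instead of $w$ shifts the index of corners by $n$, translates them by $u(w)$, and exchanges the two coordinates if $n$ is odd. Since $|c_j|_1\to\infty$, the translation does not affect limits of slopes. So the itinerary of $\xi$, developed from $x_0$, has $\mu\le s_*<s_2\le\nu$ if $n$ is even, and $\mu\le1/s_2<1/s_*\le\nu$ if $n$ is odd. Hence $|I|\ge2$ and $S'(F(\xi))=S(\xi)$. The rays from $w$ and from $x_0$ to $\xi$ are at bounded distance and $u$ is Lipschitz, so $u$ has the same asymptotic direction along both. Thus $\Gamma$ has asymptotic slope $S(\xi)$ or $1/S(\xi)$ according to the parity of $n$, and $\Gamma'$ has asymptotic slope $S'(F(\xi))$ or its inverse, respectively. These are equal. But the asymptotic slope of $\Gamma$ is $>s_2$ and that of $\Gamma'$ is $<s_1$: a contradiction. $\square$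

## 12. Continuity of $F$ and the proof of Theorem A

Let $\xi_n\to\xi$ in $\partial X$. By compactness of $\partial X'$ it suffices to show: if $F(\xi_n)\to\zeta'$, then $\zeta'=F(\xi)$. We pass to subsequences freely.

**Step 1: $\xi\in\partial C$ for some block $C$.** Here we treat all points that lie in a block boundary. If $\xi\in\partial W_0$, pass to a subsequence with all $\xi_n\in\partial W_0$ (then we are done, as $F$ is continuous there), or with all $\xi_n$ strictly beyond $(W_0,C)$ for one fixed $C$; put $W=W_0$. Otherwise $\xi\in\partial C\setminus\partial W$ for a unique pair $(W,C)$; then $\xi$ is strictly beyond $(W,C)$, and by openness so is $\xi_n$ for large $n$. In all cases, by (7.1), the following property $(P_C)$ holds: $\xi\in\partial C$, and each $\xi_n$ lies in $\partial C$ or is strictly beyond a child wall of $(W,C)$. After passing to a subsequence one of three things happens.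

*(α) All $\xi_n\in\partial C$.* Then we are done, since $F|_{\partial C}$ is continuous.

*(β) $\xi_n$ is strictly beyond $M_n\times\mathbb R_C$ with distinct lines $M_n$.* Let $w$ be the root of $W$ and use the cone topology at $w$. By Lemma 3(c) the ray to $\xi_n$ starts with a segment in $C=T_C\times\mathbb R_C$ whose $T_C$-part is $[o_C,o_{M_n}]$, of length $r_0^{(n)}$, with slope $\sigma_n\in[0,\infty)$ and some sign. A ball of $T_C$ meets only finitely many lines, so $r_0^{(n)}\to\infty$. Pass to a subsequence with $o_{M_n}\to\eta\in\partial T_C$, $\sigma_n\to\sigma\in[0,\infty]$ and constant sign $\varsigma$. The segments have length $\ge r_0^{(n)}\to\infty$, so $\xi=(\eta,\varsigma\sigma)$, or $\xi$ is the pole of sign $\varsigma$ if $\sigma=\infty$.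

Seen from $o_C$, both ends of $M_n$ lie beyond $o_{M_n}$, so they converge to $\eta$. Hence both ends of $M_n'$ converge to $f_C(\eta)$. The point $o_{M_n'}$ is where the rays from $o_{C'}$ to these two ends separate; both rays follow the ray to $f_C(\eta)$ for a time tending to $\infty$, so $o_{M_n'}\to f_C(\eta)$ and $r_0'^{(n)}\to\infty$. We may assume that the slopes $\sigma_n'$ of the initial segments towards $F(\xi_n)$ from the root $w'$ of $W'$ converge to $\sigma'$, with constant sign $\varsigma'$. Then $\zeta'=(f_C(\eta),\varsigma'\sigma')$, or $\zeta'$ is the pole of sign $\varsigma'$ if $\sigma'=\infty$.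

Suppose $\sigma>\sigma'$ and choose $\sigma'<s_1<s_2<\sigma$. For large $n$ the developed ray of $\xi_n$ starts at $0$ with slope $>s_2$, and that of $F(\xi_n)$ starts at $0$ with slope $<s_1$. So (H1)–(H4) hold with $\tau^*=\tau'^*=0$ and $i^*=i'^*=i_0=0$, since the first corner has $|c_1|_1\ge r_0^{(n)}\to\infty$. This contradicts Lemma 7. If $\sigma<\sigma'$, exchange $X$ and $X'$, using $r_0'^{(n)}\to\infty$. So $\sigma'=\sigma$.

If $\sigma=0$ the sign is irrelevant. If $\sigma>0$ the signs agree. Indeed, by (8.3) with $j=0$, the sign of $Z_0$ is the sign of the position, relative to the root, of the attaching point $A_1$ on the oriented axis $\ell_1=\mathbb R_C$, and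
$$a_1=|Z_0|t_1^+\ge|Z_0|t_1^-=\sigma_nr_0^{(n)}\to\infty,$$
while the signed positions for $\xi_n$ and $F(\xi_n)$ differ by at most $K_0$ (Lemma 2). Hence $\zeta'=F(\xi)$.

*(γ) All $\xi_n$ are strictly beyond one child wall $V$.* Then $\xi\in\partial X_V$, and by (7.2) $\xi\in\partial C\cap\partial X_V=\partial V\subset\partial D$, with $D$ the child block of $V$; and $(P_D)$ holds by (7.1). Repeat with $(V,D)$. If (γ) occurs again, with a child wall $V_2$ of $(V,D)$, then $\xi\in\partial V\cap\partial V_2$ is a pole of $D$. If it occurred a third time, $\xi$ would also be a pole of the child block $D_2$ of $V_2$, which is impossible by the remark after (3.3). So after at most two repetitions we are in (α) or (β).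

**Step 2: $\xi$ has an infinite itinerary $(W^j)$.** This covers the remaining points. By openness, $\xi_n$ is strictly beyond $W^1,\dots,W^{k_n}$ with $k_n\to\infty$; by Lemma 6, $F(\xi_n)$ is strictly beyond $W'^1,\dots,W'^{k_n}$. So $\zeta'\in\bigcap_j\partial X'_{W'^j}=I'$ by (7.3). If $|I'|=1$ we are done, as $F(\xi)\in I'$. Otherwise $\mu=\mu'<\nu=\nu'$ by Lemmas 5 and 6. If infinitely many $\xi_n$ are in $I$, we are done because $F|_I=S'^{-1}\circ S$ is continuous. So assume $\xi_n\notin I$, and suppose $S(\xi)\ne S'(\zeta')$, say $S(\xi)>S'(\zeta')$ (otherwise exchange $X,X'$). Choose $S'(\zeta')<s_1<s_2<S(\xi)$, so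
$$\mu<s_1<s_2<\nu\quad\text{and}\quad0<s_1<s_2<\infty.$$
Develop from $x_0$ and $x_0'$, and let $c_j,c_j'$ be the corners of $I,I'$. The corners of $\xi_n$ and $F(\xi_n)$ with index $<k_n$ are these. Those with index $\ge k_n$ have norm larger than $|c_{k_n-1}|_1$, resp. $|c'_{k_n-1}|_1$, which tend to $\infty$.

The slopes of $\Gamma_\xi$ and the ratios $y/x$ along it tend to $S(\xi)>s_2$. So we can choose $\tau^*$ and $\delta>0$ such that $\Gamma_\xi$ is strictly above $y=s_2x$ at $\tau^*$; its slope is $>s_2$ on $[\tau^*-\delta,\tau^*+\delta]$; no $|c_j|_1$ lies in this interval; and all even $c_j$ with $j>i^*$ have slope $<s_1$, which is possible since $\mu<s_1$. For large $n$, $\xi_n$ has no corner with norm in $[\tau^*-\delta,\tau^*+\delta]$, so $\Gamma_{\xi_n}$ is straight there; by (8.4) it converges there to $\Gamma_\xi$, and so do the slopes. So $\xi_n$ satisfies (H1) at $\tau^*$, with the same $i^*$. Similarly, since $F(\xi_n)\to\zeta'$, we can choose $\tau'^*$ such that (H2) holds for $F(\xi_n)$ for large $n$ and all odd $c'_j$ with $j>i'^*$ have slope $>s_2$; this is possible since $\nu'=\nu>s_2$. By the growth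 of $|c_j|_1$ (Lemma 6) choose $i_0\ge\max(i^*,i'^*)$ with $|c_{i_0+1}|_1\ge D_0(1+i_0)$. For large $n$ with $k_n>i_0+1$, the corners of $\xi_n,F(\xi_n)$ up to index $i_0+1$ are $c_j,c'_j$, and (H1)–(H4) hold for $\xi_n$ from $(W_0,C)$. This contradicts Lemma 7. Hence $S'(\zeta')=S(\xi)$, i.e. $\zeta'=F(\xi)$.

**Step 3: end of the proof.** $F$ is a continuous bijection (Lemma 6) from a compact space to a Hausdorff space, hence a homeomorphism. Together with the normalization of Section 6, which changes neither boundary up to homeomorphism, this proves Theorem A. $\blacksquare$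

For $X=X_{(1,1,1,1)}$ the condition in Theorem B reads $l_a=l_c$ and $l_b=l_d$. So no equivariant homeomorphism $\partial_\infty X\to\partial_\infty X_l$ exists exactly when $l_a\ne l_c$ or $l_b\ne l_d$, and by Theorem A the two boundaries are homeomorphic for every such $l$.
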